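\title{Strongly cocartesian cubes of homotopy functors and their excisive approximations}

\begin{abstract}
We prove a conjecture of Goodwillie. If $\mathcal X$ is a strongly cocartesian $m$-cube of homotopy functors to spaces, and the map $\mathcal X(\emptyset)\to\mathcal X(\{i\})$ is inverted by the $n_i$-excisive approximation $P_{n_i}$ for each $i$, then $P_N(\mathcal X)$ is cartesian for $N=m-1+n_1+\dots+n_m$. The number $N$ is optimal, and there is a version for cubes that are not strongly cocartesian. The proof reduces by base change to pointed reduced functors $F$, replaces $F$ by its composite with the $N$-th excisive approximation of the identity of pointed spaces, and treats the finitely many layers of that approximation by a computation with spectra.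
\end{abstract}

\section{Introduction}\label{sec:intro}

A homotopy functor $F$ has approximations $P_nF$ that play the role of Taylor polynomials, and a map inverted by $P_n$ identifies two functors up to order $n$. This paper determines how these orders add up in a cubical diagram of pushouts: up to which order such a cube is a cube of pullbacks.

\subsection*{The problem}
``Category'' means $\infty$-category, and all limits and colimits are homotopy limits and colimits. Let $\mathcal D$ be a small category with a terminal object $*$ and finite colimits; equivalently, a small category with weak equivalences, a terminal object and finite homotopy colimits, regarded up to homotopy. The basic example is the category $\mathcal S_*^{\mathrm{fin}}$ of finite pointed spaces. A \emph{homotopy functor} is a functor from $\mathcal D$ to the category $\mathcal S$ of spaces. Homotopy functors form the $\infty$-topos $\mathcal E=\mathrm{Fun}(\mathcal D,\mathcal S)$, in which limits and colimits are computed pointwise.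

Write $[m]=\{1,\dots,m\}$. An \emph{$m$-cube} $\mathcal X$ in a category is a functor $S\mapsto\mathcal X(S)$ on the poset of subsets of $[m]$. It is \emph{strongly cocartesian} if each $2$-dimensional face is a pushout square. It is \emph{cartesian} if its \emph{gap map}
\[
\mathcal X(\emptyset)\longrightarrow\lim_{\emptyset\neq S\subseteq[m]}\mathcal X(S)
\]
is an equivalence. For $r\ge0$, a functor on $\mathcal D$ is \emph{$r$-excisive} if it sends strongly cocartesian $(r+1)$-cubes to cartesian cubes; for instance, $1$-excisive functors send pushouts to pullbacks. Goodwillie's approximation $P_r\colon\mathcal E\to\mathcal E$ is the localization onto the $r$-excisive functors, that is, the left adjoint of their inclusion. It is left exact: it preserves finite limits. A map $f$ in $\mathcal E$ is an \emph{$r$-equivalence} if $P_rf$ is an equivalence. For a cube $\mathcal X$ in $\mathcal E$ we write $P_r(\mathcal X)$ for the cube $S\mapsto P_r(\mathcal X(S))$.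

For squares, Anel, Biedermann, Finster and Joyal \cite{ABFJ} proved the following. If
\[
\begin{array}{ccc} A & \xrightarrow{\ g\ } & C \\ {\scriptstyle f}\downarrow\ \ & & \downarrow \\ B & \longrightarrow & D \end{array}
\]
is a pushout in $\mathcal E$, $f$ is an $n_1$-equivalence and $g$ is an $n_2$-equivalence, then the gap map $A\to B\times_DC$ is an $(n_1+n_2+1)$-equivalence; equivalently, $P_{n_1+n_2+1}$ of the square is cartesian. Goodwillie conjectured the extension to cubes of every dimension; the conjecture is posed in \cite{RS}. Our main theorem is the statement of that conjecture.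

\begin{theorem}\label{thm:main}
Let $m\ge1$ and $n_1,\dots,n_m\ge0$. Let $\mathcal X$ be a strongly cocartesian $m$-cube in $\mathrm{Fun}(\mathcal D,\mathcal S)$ such that $\mathcal X(\emptyset)\to\mathcal X(\{i\})$ is an $n_i$-equivalence for $1\le i\le m$. Then $P_N(\mathcal X)$ is cartesian for $N=m-1+\sum_in_i$.
\end{theorem}

For $m=1$ the conclusion restates the hypothesis, and $m=2$ is the case of squares, which our proof does not use as an input. We deduce Theorem~\ref{thm:main} from a statement about arbitrary cubes.

\begin{theorem}\label{thm:general}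
Let $m\ge1$, and let $n$ assign to each nonempty $T\subseteq[m]$ a value $n(T)\in\{0,1,\dots,\infty\}$, with $n(T)\le n(T')$ if $T\subseteq T'$. Let $\mathcal X$ be an $m$-cube in $\mathrm{Fun}(\mathcal D,\mathcal S)$ such that for every $T\neq\emptyset$ the map $\operatorname{colim}_{S\subsetneq T}\mathcal X(S)\to\mathcal X(T)$ is an $n(T)$-equivalence (an equivalence if $n(T)=\infty$). Put
\[
\nu(n)=-1+\min_{\{T_\alpha\}}\sum_\alpha\bigl(n(T_\alpha)+1\bigr),
\]
the minimum over partitions of $[m]$ into nonempty blocks. Then $P_N(\mathcal X)$ is cartesian for every finite $N$ with $0\le N\le\nu(n)$.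
\end{theorem}

\begin{theorem}\label{thm:sharp}
For all $m\ge1$ and $n_1,\dots,n_m\ge0$ there is a cube $\mathcal X$ as in Theorem~\ref{thm:main}, with $\mathcal D=\mathcal S_*^{\mathrm{fin}}$, such that $P_{N+1}(\mathcal X)$ is not cartesian, where $N=m-1+\sum_in_i$.
\end{theorem}

\subsection*{Where the numbers come from}
The bound of Theorem~\ref{thm:main} reads $N+1=\sum_i(n_i+1)$, and a computation with polynomials predicts it. Think of a functor as a power series in a variable $x$, and of an $n$-equivalence as a difference of order $x^{n+1}$. A strongly cocartesian cube is modeled by the family $y_S=a+\sum_{i\in S}\varepsilon_i$, and its failure to be cartesian by the alternating sum over $S$. For $m\ge2$ the sum $\sum_S(-1)^{|S|}y_S$ is zero; this corresponds to the fact that a strongly cocartesian cube of spectra is cartesian. In spaces the identity functor is not $1$-excisive, and it should be treated as a nonlinear function $\Phi$. For a polynomial $\Phi$, the sum $\sum_S(-1)^{|S|}\Phi(y_S)$ vanishes when some $\varepsilon_i$ is zero, so it is divisible by $\varepsilon_1\cdots\varepsilon_m$, which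 has order $x^{N+1}$ when $\varepsilon_i$ has order $x^{n_i+1}$. For $\Phi(y)=y^m$ the sum equals $(-1)^mm!\,\varepsilon_1\cdots\varepsilon_m$, so no better bound is to be expected when the $m$-th coefficient of $\Phi$ is nonzero.

A general cube is modeled by $y_S=\sum_{T\subseteq S}\varepsilon_T$ with $\varepsilon_T$ of order $x^{n(T)+1}$ for $T\neq\emptyset$. Then $\sum_S(-1)^{|S|}y_S^k$ is, up to sign, the sum of the products $\varepsilon_{T_1}\cdots\varepsilon_{T_k}$ with $\bigcup_jT_j=[m]$, because $\sum_{S\supseteq W}(-1)^{|S|}=0$ unless $W=[m]$. When $n$ is monotone, shrinking the $T_j$ to a partition does not raise $\sum(n(T_j)+1)$, so every such product has order at least $x^{\nu(n)+1}$.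

\section{The method on the square of a wedge}\label{sec:wedge}

The proof turns this computation into an argument. The smallest case that shows how is the following; the facts that it uses are proved in the later sections. Call a functor $F\colon\mathcal D\to\mathcal S_*$ to pointed spaces \emph{reduced} if $F(*)\simeq*$. Let $A$ and $B$ be pointed reduced functors such that $A\to*$ is an $n_1$-equivalence and $B\to*$ is an $n_2$-equivalence. The square
\[
\mathcal W=\quad\begin{array}{ccc} A\vee B & \longrightarrow & A \\ \downarrow & & \downarrow \\ B & \longrightarrow & * \end{array}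
\]
of collapse maps is a pushout of reduced functors. Its left map is a cobase change of $A\to*$ and its top map is a cobase change of $B\to *$, and $r$-equivalences are stable under cobase change. So Theorem~\ref{thm:main} asserts that $A\vee B\to A\times B$ is an $N$-equivalence for $N=n_1+n_2+1$. We use three facts.
\begin{enumerate}
\item[(I)] \emph{Truncation} (Corollary~\ref{cor:truncation}). Let $P_N\mathrm{Id}$ be the $N$-excisive approximation of the identity of pointed spaces. For reduced $F$, the map $F\to(P_N\mathrm{Id})\circ F$ is an $N$-equivalence. In the analogy: if $F$ has order $x$, then only the terms of $\Phi$ of degree at most $N$ contribute to $\Phi(F)$ modulo $x^{N+1}$.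
\item[(II)] \emph{Layers} (Theorem~\ref{thm:goodwillie}). We have $P_0\mathrm{Id}=*$, and $P_k\mathrm{Id}$ is the fiber of a map from $P_{k-1}\mathrm{Id}$ to the functor $Y\mapsto\Omega^\infty(e_k\wedge(\Sigma^\infty Y)^{\wedge k})_{h\Sigma_k}$, for a spectrum $e_k$ with $\Sigma_k$-action.
\item[(III)] \emph{Orders add} (Lemma~\ref{lem:smash}). Let $\mathcal J_a$ be the class of spectrum-valued functors $H$ with $P_aH=0$, and let $\mathcal J_{-1}$ be the class of all of them. Then $\mathcal J_a\wedge\mathcal J_b\subseteq\mathcal J_{a+b+1}$.
\end{enumerate}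
By (I) it suffices to show that $P_N((P_N\mathrm{Id})\circ\mathcal W)$ is cartesian. Since $P_N$ preserves fibers and commutes with $\Omega^\infty$, by (II) it suffices to treat the squares of spectrum-valued functors $(e_k\wedge(\Sigma^\infty\mathcal W)^{\wedge k})_{h\Sigma_k}$ for $1\le k\le N$. For these, being cartesian after $P_N$ means that the total fiber, the fiber of the gap map, lies in $\mathcal J_N$. The total fiber commutes with $e_k\wedge-$ and with homotopy orbits, and both preserve $\mathcal J_N$. So we compute the total fiber of $(\Sigma^\infty\mathcal W)^{\wedge k}$.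

Put $a=\Sigma^\infty A\in\mathcal J_{n_1}$ and $b=\Sigma^\infty B\in\mathcal J_{n_2}$. The initial corner $(a\oplus b)^{\wedge k}$ is the direct sum of the $2^k$ words of length $k$ in $a$ and $b$, and the whole square splits accordingly. The word $a^{\wedge k}$ contributes the square with top row the identity of $a^{\wedge k}$ and bottom row zero, which is cartesian; the word $b^{\wedge k}$ contributes the transposed square with $b$ in place of $a$. A word that contains both letters is killed by both collapse maps, so it contributes itself to the total fiber. For $k=1$ there is no such word and the total fiber is zero. For $k=2$ the total fiber is $(a\wedge b)\oplus(b\wedge a)$. For every $k$, a mixed word has a factor in $\mathcal J_{n_1}$, a factor in $\mathcal J_{n_2}$ and further factors in $\mathcal J_{-1}$, so by (III) it lies in $\mathcal J_{n_1+n_2+1}=\mathcal J_N$. Hence $P_N(\mathcal W)$ is cartesian.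

Because of (I), only finitely many layers occur, and no convergence of the tower is needed. Two things change for a general cube. The stabilized cube no longer splits, and the splitting is replaced by a finite filtration, a Leibniz rule for total fibers (Lemma~\ref{lem:leibniz}). And the functors are neither pointed nor reduced; Section~\ref{sec:reduction} replaces them by their fibers over points of the last vertex.

\section{Cubes, localizations and spectra}\label{sec:facts}

This section collects the standard facts that the proof uses. They apply to every small category with a terminal object and finite colimits, and we also use them for the coslices $\mathcal D_{K/}$ and for $\mathcal S_*^{\mathrm{fin}}$ in place of $\mathcal D$.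

\subsection*{Generalities}
A category $J$ is \emph{weakly contractible} if its classifying space is contractible; this holds if $J$ has an initial or a terminal object. Over such a $J$, a diagram that sends all maps to equivalences is constant, and its limit and colimit are its value. The forgetful functor from a coslice category preserves $J$-shaped colimits, in particular pushouts, and the forgetful functor from a slice category preserves $J$-shaped limits. The forgetful functor from a slice category preserves all colimits.

Let $1\in\mathcal E$ be the terminal object and $h^K=\mathrm{Map}(K,-)$ for $K\in\mathcal D$. For $Y\in\mathcal E$, the category of elements $\int Y$ has objects $(L,y)$ with $y\in Y(L)$, and $\mathrm{Map}((L,y),(L',y'))$ is the fiber over $y'$ of the map $\mathrm{Map}(L,L')\to Y(L')$, $\varphi\mapsto\varphi_*y$. We have $Y\simeq\operatorname{colim}h^L$, the colimit over $(\int Y)^{\mathrm{op}}$. Colimits in $\mathcal E$ are \emph{universal}: base change $\mathcal E_{/B}\to\mathcal E_{/B'}$ along a map $B'\to B$ preserves colimits. A \emph{monomorphism} $I\to Z$ is a map with $I\simeq I\times_ZI$;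 pointwise it is an inclusion of components.

\subsection*{Cubes}
We index cubes by the subsets of any finite set. A $0$-cube is a single object; it is strongly cocartesian, and it is cartesian if and only if the object is terminal. In a pointed category the \emph{total fiber} $\mathrm{tf}(\mathcal X)$ is the fiber of the gap map. Gap maps and total fibers commute with limits of cubes; in particular a limit of cartesian cubes is cartesian.

\begin{lemma}\label{lem:cubes}
\begin{enumerate}
\item[(a)] Let $X$ be a strongly cocartesian $m$-cube in a category $\mathcal C$ with finite colimits. For $i\notin S$ the map $X(S)\to X(S\cup\{i\})$ is a cobase change of $X(\emptyset)\to X(\{i\})$. The cube $X$ is the cube $U\mapsto\coprod_{i\in U}X(\{i\})$ of coproducts in $\mathcal C_{X(\emptyset)/}$. For $|T|\ge2$ the map $\operatorname{colim}_{S\subsetneq T}X(S)\to X(T)$ is an equivalence.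
\item[(b)] Let $X$ be an $m$-cube, $m\geq1$, in a category with finite limits, regarded as a map $X^0\to X^1$ of $(m-1)$-cubes in one of the directions. If $X^0$ and $X^1$ are cartesian, so is $X$. In a pointed category, $\mathrm{tf}(X)\simeq\mathrm{fib}(\mathrm{tf}(X^0)\to\mathrm{tf}(X^1))\simeq\mathrm{tf}(\mathrm{fib}(X^0\to X^1))$.
\item[(c)] In a stable category, an $m$-cube $X$ is cartesian if and only if $\mathrm{tf}(X)=0$; the functor $\mathrm{tf}$ commutes with colimits and with exact functors; and $\Sigma^m\mathrm{tf}(X)$ is the \emph{total cofiber}, the cofiber of $\operatorname{colim}_{S\subsetneq[m]}X(S)\to X([m])$.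
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Adding the elements of $S$ one at a time and pasting $2$-faces shows $X(S\cup\{i\})\simeq X(S)\sqcup_{X(\emptyset)}X(\{i\})$. Let $X'$ be the left Kan extension of the restriction of $X$ to subsets with at most one element. Then $X'(U)$ is the coproduct of the $X(\{i\})$, $i\in U$, in $\mathcal C_{X(\emptyset)/}$, so $X'$ satisfies the same recursion, and $X'\to X$ is an equivalence by induction on $|U|$. If $|T|\ge2$, the restriction of $X$ to the subsets of $T$ is left Kan extended from subsets with at most one element, hence, by transitivity of Kan extensions, from the proper subsets of $T$.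

(b) Let $E$, $E^0$, $E^1$ be the targets of the gap maps of $X$, $X^0$, $X^1$. Then $E\simeq X^1(\emptyset)\times_{E^1}E^0$. So the gap map of $X$ is the gap map of the square formed by the gap maps of $X^0$ and $X^1$. This gives the first two claims, and the last equivalence holds because $\mathrm{tf}$ commutes with limits.

(c) A map in a stable category is an equivalence if and only if its fiber is zero. By (b), $\mathrm{tf}$ is an $m$-fold iterated fiber; dually the total cofiber is an $m$-fold iterated cofiber; and $\mathrm{cof}=\Sigma\,\mathrm{fib}$ commutes with colimits and exact functors.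
\end{proof}

\subsection*{The class of $r$-equivalences}
For a strongly cocartesian $(r+1)$-cube $X$ in $\mathcal D$, consider the map
\[
w_X\colon\operatorname*{colim}_{\emptyset\ne U\subseteq[r+1]}h^{X(U)}\longrightarrow h^{X(\emptyset)},
\]
the colimit being taken over the opposite poset. By the Yoneda lemma, $\mathrm{Map}(w_X,F)$ is the gap map of $F\circ X$. So $F$ is $r$-excisive if and only if it is local for all $w_X$, and $P_r$ is the localization at the set of maps $w_X$. Let $L_r$ be the class of $r$-equivalences; $f\in L_r$ if and only if $\mathrm{Map}(f,G)$ is an equivalence for all $r$-excisive $G$. A class of maps is \emph{strongly saturated} if it is closed under cobase change and under colimits in the category of arrows, and has the two-out-of-three property.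

\begin{lemma}\label{lem:Lr}
\begin{enumerate}
\item[(a)] $L_r$ is the smallest strongly saturated class containing the maps $w_X$.
\item[(b)] If $\Psi\colon\mathrm{Fun}(\mathcal D',\mathcal S)\to\mathrm{Fun}(\mathcal D,\mathcal S)$ preserves colimits and sends the maps $w_X$, for strongly cocartesian $(r+1)$-cubes $X$ in $\mathcal D'$, to $r$-equivalences, then $\Psi$ preserves $r$-equivalences.
\item[(c)] $L_r$ is closed under base change, and $P_r(\mathcal X)$ is cartesian if and only if the gap map of $\mathcal X$ lies in $L_r$.
\item[(d)] $L_r\subseteq L_s$ for $s\le r$.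
\item[(e)] $P_0F$ is the constant functor with value $F(*)$, and $f\in L_0$ if and only if $f(*)$ is an equivalence.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) is \cite[5.5.4.15]{HTT}. For (b), the preimage of $L_r$ under $\Psi$ is strongly saturated and contains the generators. Part (c) follows from left exactness of $P_r$, as the target of the gap map is a finite limit. For (d), a strongly cocartesian $(s+2)$-cube is a map of strongly cocartesian $(s+1)$-cubes, so an $s$-excisive functor is $(s+1)$-excisive by Lemma~\ref{lem:cubes}(b). For (e), every map is a strongly cocartesian $1$-cube, so a functor is $0$-excisive if and only if it inverts all maps. As $\mathcal D$ is weakly contractible, these are the constant functors. The left adjoint of the constant-diagram functor is $F\mapsto\operatorname{colim}_{\mathcal D}F=F(*)$.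
\end{proof}

\begin{example}\label{ex:point}
Let $\mathcal D$ be the terminal category. Then $\mathcal E=\mathcal S$, every functor is constant and hence $r$-excisive for all $r\geq0$, and $r$-equivalences are equivalences. We use this case to test hypotheses.
\end{example}

\subsection*{Pointed and spectrum-valued functors}
Let $\mathcal E_*=\mathrm{Fun}(\mathcal D,\mathcal S_*)=\mathcal E_{1/}$. Since $P_r1=1$, the functor $P_r$ acts on $\mathcal E_*$, and it is left exact there because limits of pointed functors are computed on underlying functors. The space $\mathrm{Map}_{\mathcal E_*}(F,G)$ is the fiber of $\mathrm{Map}(F,G)\to\mathrm{Map}(1,G)$ over the base point of $G$. Therefore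
\begin{equation}\label{eq:pointed}
\mathrm{Map}_{\mathcal E_*}(f,G)\text{ is an equivalence if $f$ is a pointed map in $L_r$ and $G$ is $r$-excisive,}
\end{equation}
and $P_r$ is the localization of $\mathcal E_*$ onto the pointed $r$-excisive functors.

\begin{lemma}\label{lem:spectra}
The stable category $\mathrm{Fun}(\mathcal D,\mathrm{Sp})$ has an exact localization $P_r$ onto the $r$-excisive functors, and $\Omega^\infty P_r\simeq P_r\Omega^\infty$. If $f$ is an $r$-equivalence of pointed functors, then $P_r(\mathrm{fib}\,\Sigma^\infty f)=0$.
\end{lemma}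

\begin{proof}
The category $\mathrm{Fun}(\mathcal D,\mathrm{Sp})$ is the limit of the tower $\cdots\to\mathcal E_*\to\mathcal E_*$ of loop functors. An object $H$ is a sequence $H_j=\Omega^\infty\Sigma^jH$, $j\ge0$, with equivalences $H_j\simeq\Omega H_{j+1}$. The functors $H\mapsto H_j$ preserve limits and jointly detect equivalences, so $H$ is $r$-excisive if and only if all $H_j$ are. As $P_r$ commutes with $\Omega$, the sequence $P_rH=(P_rH_j)$ is an $r$-excisive object with a map $H\to P_rH$. For $r$-excisive $H'$, \eqref{eq:pointed} gives
\[
\mathrm{Map}(P_rH,H')=\lim_j\mathrm{Map}_{\mathcal E_*}(P_rH_j,H'_j)\simeq\lim_j\mathrm{Map}_{\mathcal E_*}(H_j,H'_j)=\mathrm{Map}(H,H').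
\]
So $P_r$ is the localization. It preserves finite limits levelwise, hence is exact, and level $0$ gives $\Omega^\infty P_r\simeq P_r\Omega^\infty$. Finally $\mathrm{Map}(\Sigma^\infty f,H')=\mathrm{Map}_{\mathcal E_*}(f,\Omega^\infty H')$ is an equivalence by \eqref{eq:pointed}, so $P_r\Sigma^\infty f$ is an equivalence and its fiber $P_r(\mathrm{fib}\,\Sigma^\infty f)$ vanishes.
\end{proof}

\section{Joins and composition with reduced functors}\label{sec:joins}

The goal is the statement behind fact (I): precomposition with a reduced functor $F$ preserves $r$-equivalences. If $F$ preserved pushouts, it would preserve strongly cocartesian cubes and this would be formal. A general $F$ does not, and by Lemma~\ref{lem:Lr}(b) we have to identify the images of the generators $w_X$. They are no longer maps of representables, but they keep the shape of $w_X$. Given maps $Y_1,\dots,Y_{r+1}\to B$ in $\mathcal E$, let $Y_U$ be the fiber product over $B$ of the $Y_i$ with $i\in U$, so $Y_\emptyset=B$, and call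
\[
j\colon\operatorname*{colim}_{\emptyset\neq U\subseteq[r+1]}Y_U\longrightarrow B
\]
their \emph{join}. For $r=1$ the source is the pushout of $Y_1\leftarrow Y_1\times_BY_2\to Y_2$. By Lemma~\ref{lem:cubes}(a), $w_X$ is the join of the maps $h^{X(\{i\})}\to h^{X(\emptyset)}$, and these are $0$-equivalences because $h^L(*)\simeq*$ for all $L$. The next lemma shows that this last property suffices.

\begin{lemma}[joins]\label{lem:join}
If $Y_1,\dots,Y_{r+1}\to B$ are $0$-equivalences, their join $j$ is an $r$-equivalence.
\end{lemma}

\begin{proof}
We exhibit $j$ as a colimit of maps $w_X$.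

\emph{Reduction to representable $B$.} Write $B$ as a colimit of representables $h^K$. By universality of colimits, $j$ is the colimit of its base changes along the maps $h^K\to B$, and such a base change is the join of the maps $Y_i\times_Bh^K\to h^K$, which are $0$-equivalences by Lemma~\ref{lem:Lr}(c). As $L_r$ is closed under colimits of arrows, we may assume $B=h^K$. Then $Y_i(*)\simeq h^K(*)\simeq*$.

\emph{Resolving the $Y_i$.} Let $\Lambda_i=(\int Y_i)^{\mathrm{op}}$ and let $y_0\in Y_i(*)$. The object $(*,y_0)$ is terminal in $\int Y_i$, because $\mathrm{Map}((L,y),(*,y_0))$ is a fiber of a map $\mathrm{Map}(L,*)\to Y_i(*)$ between contractible spaces. So $\Lambda_i$ is weakly contractible.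

Work in $\mathcal E_{/B}$, whose terminal object is $B$ and whose products, the fiber products over $B$, preserve colimits in each variable. The presentation of $Y_i$ by representables is a functor $g_i\colon\Lambda_i\to\mathcal E_{/B}$ with values of the form $h^L\to h^K$ and with colimit $Y_i$. Since $B$ is terminal, $g_i$ extends to a functor $G_i\colon\Lambda_i\times\{\emptyset\subset\{i\}\}^{\mathrm{op}}\to\mathcal E_{/B}$ with $G_i(-,\{i\})=g_i$ and $G_i(-,\emptyset)=B$. Let $\Lambda=\prod_i\Lambda_i$, and for $\ell=(\ell_i)\in\Lambda$ and $U\subseteq[r+1]$ let $G(\ell,U)=\prod_iG_i(\ell_i,U\cap\{i\})$, a product in $\mathcal E_{/B}$. Naturally in $U$,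
\[
\operatorname*{colim}_{\ell\in\Lambda}G(\ell,U)\simeq\prod_i\operatorname*{colim}_{\Lambda_i}G_i(-,U\cap\{i\})\simeq Y_U ,
\]
since the $i$-th factor is $Y_i$ for $i\in U$, and is $\operatorname{colim}_{\Lambda_i}B\simeq B$ for $i\notin U$ by weak contractibility. Hence $j$ is the colimit over $\ell\in\Lambda$ of the maps $j_\ell\colon\operatorname{colim}_{U\ne\emptyset}G(\ell,U)\to G(\ell,\emptyset)$.

\emph{Identifying $j_\ell$.} The functor $(\mathcal D_{K/})^{\mathrm{op}}\to\mathcal E_{/h^K}$, $(K\to L)\mapsto(h^L\to h^K)$, is fully faithful and takes coproducts in $\mathcal D_{K/}$ to products. If $g_i(\ell_i)$ is $h^{L_i}\to h^K$, then $G(\ell,U)$ is represented by the coproduct in $\mathcal D_{K/}$ of the $L_i$, $i\in U$. So $G(\ell,-)=h^{X_\ell(-)}$ for an $(r+1)$-cube $X_\ell$ in $\mathcal D_{K/}$. The $2$-faces of the cube of products $G(\ell,-)$ are pullbacks, and fully faithful functors reflect limits, so the $2$-faces of $X_\ell$ are pushouts in $\mathcal D_{K/}$, hence in $\mathcal D$. Thus $j_\ell=w_{X_\ell}\in L_r$.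
\end{proof}

The hypothesis enters only through the weak contractibility of $\Lambda_i$. It cannot be dropped: in Example~\ref{ex:point}, the join of copies of $\emptyset\to*$ is $\emptyset\to*$.

\begin{lemma}[monomorphisms]\label{lem:mono}
A monomorphism $I\to Z$ in $\mathcal E$ that is a $0$-equivalence is an $r$-equivalence for all $r\ge0$.
\end{lemma}

\begin{proof}
Take $B=Z$ and $Y_i=I$ for $1\le i\le r+1$ in Lemma~\ref{lem:join}. As $I\times_ZI\simeq I$, all $Y_U$ with $U\ne\emptyset$ equal $I$. The poset of nonempty subsets is weakly contractible, so $j$ is the map $I\to Z$.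
\end{proof}

The values of a functor $F\colon\mathcal D\to\mathcal S_*$ need not be finite, so to compose $F$ with a functor $\Phi$ on the small category $\mathcal S_*^{\mathrm{fin}}$ we extend $\Phi$. Since $\mathcal S_*=\mathrm{Ind}(\mathcal S_*^{\mathrm{fin}})$, every $\Phi\colon\mathcal S_*^{\mathrm{fin}}\to\mathcal S$ has a unique extension $\widehat\Phi\colon\mathcal S_*\to\mathcal S$ that preserves filtered colimits, namely the left Kan extension
\[
\widehat\Phi(Y)=\operatorname*{colim}_{(K\to Y)}\Phi(K),
\]
a filtered colimit over finite pointed spaces mapping to $Y$. The formula shows that $\Phi\mapsto\widehat\Phi$ preserves colimits, and finite limits as well, because these commute with filtered colimits of spaces. The same holds for functors to $\mathcal S_*$, compatibly with forgetting base points.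

\begin{lemma}[composition]\label{lem:composition}
Let $F\colon\mathcal D\to\mathcal S_*$ be reduced and let $\Phi\to\Phi'$ be an $r$-equivalence in $\mathrm{Fun}(\mathcal S_*^{\mathrm{fin}},\mathcal S)$. Then $\widehat\Phi\circ F\to\widehat{\Phi'}\circ F$ is an $r$-equivalence in $\mathcal E$.
\end{lemma}

\begin{proof}
The functor $F^*\colon\Phi\mapsto\widehat\Phi\circ F$ preserves colimits. By Lemma~\ref{lem:Lr}(b) it suffices to show $F^*w_X\in L_r$ for a strongly cocartesian $(r+1)$-cube $X$ in $\mathcal S_*^{\mathrm{fin}}$. Finite pointed spaces are compact in $\mathcal S_*$, so $\mathrm{Map}_*(X(U),-)$ preserves filtered colimits and $F^*h^{X(U)}=\mathrm{Map}_*(X(U),F)$. By Lemma~\ref{lem:cubes}(a), $U\mapsto\mathrm{Map}_*(X(U),F)$ is the cube of fiber products of the functors $Y_i=\mathrm{Map}_*(X(\{i\}),F)$ over $B=\mathrm{Map}_*(X(\emptyset),F)$. So $F^*w_X$ is the join of the maps $Y_i\to B$. Since $F(*)\simeq*$, the spaces $Y_i(*)$ and $B(*)$ are contractible, so these maps are $0$-equivalences, and Lemma~\ref{lem:join} applies.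
\end{proof}

\section{Orders of vanishing for spectrum-valued functors}\label{sec:stable}

For $a\ge0$ let $\mathcal J_a=\{H\in\mathrm{Fun}(\mathcal D,\mathrm{Sp}):P_aH=0\}$, and put $\mathcal J_{-1}=\mathrm{Fun}(\mathcal D,\mathrm{Sp})$ and $\mathcal J_\infty=\{0\}$. The value $a=-1$ fits the definition of excision: a functor sends $0$-cubes to cartesian $0$-cubes if and only if it is zero, so we call $0$ the only $(-1)$-excisive functor. Let $\mathrm{map}(-,-)$ denote the mapping spectrum. For finite $a\ge-1$,
\begin{equation}\label{eq:perp}
H\in\mathcal J_a\iff\mathrm{map}(H,G)=0\text{ for all $a$-excisive }G .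
\end{equation}
Indeed, for $a\geq0$, if $P_aH=0$ then $\mathrm{Map}(H,\Sigma^jG)\simeq *$ for all $j$, since shifts of $G$ are $a$-excisive; conversely $G=P_aH$ gives $\mathrm{Map}(P_aH,P_aH)\simeq\mathrm{Map}(H,P_aH)\simeq *$. It follows from \eqref{eq:perp} that $\mathcal J_a$ is closed under colimits, shifts and \emph{extensions} (if $H'\to H\to H''$ is a fiber sequence with $H',H''\in\mathcal J_a$, then $H\in\mathcal J_a$), and that $\mathcal J_b\subseteq\mathcal J_a$ for $a\le b$, by the argument for Lemma~\ref{lem:Lr}(d).

\begin{lemma}[smash products]\label{lem:smash}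
For $a,b\in\{-1,0,\dots,\infty\}$ we have $\mathcal J_a\wedge\mathcal J_b\subseteq\mathcal J_{a+b+1}$, where $\wedge$ is the pointwise smash product. Hence $\mathcal J_{a_1}\wedge\dots\wedge\mathcal J_{a_k}\subseteq\mathcal J_q$ for $q+1=\sum_j(a_j+1)$.
\end{lemma}

\begin{proof}
If $a$ or $b$ is $\infty$, one factor is zero. Let $a$ and $b$ be finite. The dimensions of the test cubes are $a+1$ and $b+1$, and they add under coproducts of cubes; we use objects that corepresent total fibers to exploit this. For a strongly cocartesian cube $X$ in $\mathcal D$ let $W_X$ be the total cofiber of the contravariant cube $U\mapsto\Sigma^\infty_+h^{X(U)}$, the cofiber of $\Sigma^\infty_+w_X$; for a $0$-cube $X$, let $W_X=\Sigma^\infty_+h^X$. Since $\mathrm{map}(\Sigma^\infty_+h^L,H)=H(L)$, we have $\mathrm{map}(W_X,H)=\mathrm{tf}(H\circ X)$. So $H$ is $a$-excisive if and only if $\mathrm{map}(W_X,H)=0$ for all strongly cocartesian $(a+1)$-cubes $X$.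

Let $X$ and $X'$ be strongly cocartesian of dimensions $a+1$ and $b+1$. The $(a+b+2)$-cube $X\sqcup X'\colon(U,V)\mapsto X(U)\sqcup X'(V)$ is strongly cocartesian: a $2$-face is the coproduct of a square in $X$ and a square in $X'$, each of which is either a $2$-face or constant in at least one direction, hence a pushout. Total cofibers are iterated cofibers, $\wedge$ is exact in each variable, and
\[
\Sigma^\infty_+h^{X(U)}\wedge\Sigma^\infty_+h^{X'(V)}=\Sigma^\infty_+\bigl(h^{X(U)}\times h^{X'(V)}\bigr)=\Sigma^\infty_+h^{X(U)\sqcup X'(V)}.
\]
Therefore $W_X\wedge W_{X'}\simeq W_{X\sqcup X'}$.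

The functor $-\wedge H$ preserves colimits, so it has a right adjoint $[H,-]$, and $\mathrm{map}(H'\wedge H,G)\simeq\mathrm{map}(H',[H,G])$. Let $G$ be $(a+b+1)$-excisive, $H_1\in\mathcal J_a$ and $H_2\in\mathcal J_b$. For all $X,X'$ as above, $\mathrm{map}(W_{X'},[W_X,G])=\mathrm{map}(W_{X\sqcup X'},G)=0$, so $[W_X,G]$ is $b$-excisive. By \eqref{eq:perp}, $\mathrm{map}(W_X,[H_2,G])=\mathrm{map}(H_2,[W_X,G])=0$ for all $X$, so $[H_2,G]$ is $a$-excisive. By \eqref{eq:perp} again, $\mathrm{map}(H_1\wedge H_2,G)=\mathrm{map}(H_1,[H_2,G])=0$, and so $H_1\wedge H_2\in\mathcal J_{a+b+1}$.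
\end{proof}

The case $a=-1$ says that $\mathcal J_b$ is an ideal; in particular it is closed under smashing with a fixed spectrum.

To apply Lemma~\ref{lem:smash} to the total fiber of a smash product of cubes, we express it by total fibers of faces of the factors. For an $m$-cube $Y$ in a stable category and disjoint $T,V\subseteq[m]$, let $\mathrm{tf}^V_T(Y)$ be the total fiber of the face $S\mapsto Y(V\cup S)$, $S\subseteq T$. Thus $\mathrm{tf}^V_\emptyset(Y)=Y(V)$ and $\mathrm{tf}^\emptyset_{[m]}(Y)=\mathrm{tf}(Y)$. For $v\notin T\cup V$, Lemma~\ref{lem:cubes}(b) gives a fiber sequence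
\begin{equation}\label{eq:faces}
\mathrm{tf}^V_{T\cup\{v\}}(Y)\longrightarrow\mathrm{tf}^V_T(Y)\longrightarrow\mathrm{tf}^{V\cup\{v\}}_T(Y).
\end{equation}
The model for the next lemma is the product rule for differences, $f_1g_1-f_0g_0=(f_1-f_0)g_0+f_1(g_1-g_0)$: each direction of the cube is absorbed by exactly one factor.

\begin{lemma}[Leibniz rule]\label{lem:leibniz}
Let $Y_1,\dots,Y_k$, $k\ge1$, be $m$-cubes in $\mathrm{Fun}(\mathcal D,\mathrm{Sp})$ or in $\mathrm{Sp}$, $m\ge0$. For a map $\lambda\colon[m]\to[k]$ put $T_j=\lambda^{-1}(j)$ and $V_j=\{i:\lambda(i)>j\}$. Then $\mathrm{tf}(Y_1\wedge\dots\wedge Y_k)$ lies in every class of objects that is closed under extensions and contains $\bigwedge_{j}\mathrm{tf}^{V_j}_{T_j}(Y_j)$ for all $\lambda$.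
\end{lemma}

\begin{proof}
We use induction on $m$. For $m=0$ both objects are $\bigwedge_jY_j(\emptyset)$. For $m\ge1$, write $Y_j$ as a map $Y_j^0\to Y_j^1$ of $(m-1)$-cubes in direction $m$, with fiber $\varphi_j$. By Lemma~\ref{lem:cubes}(b), $\mathrm{tf}(\bigwedge_jY_j)$ is the total fiber of the $(m-1)$-cube $\mathrm{fib}(\bigwedge_jY_j^0\to\bigwedge_jY_j^1)$. Factor this map into $k$ maps, the $l$-th of which replaces $Y_l^0$ by $Y_l^1$. Since $\wedge$ is exact in each variable, the $l$-th map has fiber
\[
Z_l=Y_1^1\wedge\dots\wedge Y_{l-1}^1\wedge\varphi_l\wedge Y_{l+1}^0\wedge\dots\wedge Y_k^0 .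
\]
The fiber of a composite $gf$ is an extension of $\mathrm{fib}(g)$ by $\mathrm{fib}(f)$, and $\mathrm{tf}$ is exact, so it suffices to show that each $\mathrm{tf}(Z_l)$ lies in the class. Apply the induction hypothesis to $Z_l$. For disjoint $T,V\subseteq[m-1]$,
\[
\mathrm{tf}^V_T(Y^1_j)=\mathrm{tf}^{V\cup\{m\}}_T(Y_j),\qquad \mathrm{tf}^V_T(\varphi_l)=\mathrm{tf}^V_{T\cup\{m\}}(Y_l),\qquad \mathrm{tf}^V_T(Y^0_j)=\mathrm{tf}^V_T(Y_j).
\]
So the term for $Z_l$ indexed by $\lambda'\colon[m-1]\to[k]$ is the term indexed by the extension $\lambda$ of $\lambda'$ with $\lambda(m)=l$.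
\end{proof}

\section{Cubes of pointed reduced functors}\label{sec:pointed}

The passage from spaces to spectra rests on Goodwillie's structure theorems. A functor is \emph{$k$-homogeneous} if it is $k$-excisive and its $(k-1)$-excisive approximation is contractible. For an object $H$ with an action of the symmetric group $\Sigma_k$, the homotopy orbits $H_{h\Sigma_k}$ are the colimit over $B\Sigma_k$.

\begin{theorem}[{\cite[\S\S 2, 3, 5]{CalcIII}, \cite[\S\S 6.1.2, 6.1.4]{HA}}]\label{thm:goodwillie}
Let $k\ge1$.
\begin{enumerate}
\item[(a)] For $G\colon\mathcal S_*^{\mathrm{fin}}\to\mathcal S_*$ with $G(*)\simeq*$ there is a fiber sequence of functors $P_kG\to P_{k-1}G\to R_kG$ with $R_kG$ $k$-homogeneous.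
\item[(b)] Every $k$-homogeneous functor $\mathcal S_*^{\mathrm{fin}}\to\mathcal S_*$ is equivalent to $Y\mapsto\Omega^\infty(e\wedge(\Sigma^\infty Y)^{\wedge k})_{h\Sigma_k}$ for some spectrum $e$ with $\Sigma_k$-action.
\end{enumerate}
\end{theorem}

The form of (a) matters: it presents $P_kG$ as a limit of functors treated earlier, so that cartesianness passes from $P_{k-1}G$ and $R_kG$ to $P_kG$ with no question of components or base points.

Apply the theorem to the inclusion $\iota\colon\mathcal S_*^{\mathrm{fin}}\to\mathcal S_*$, and put $P_k\mathrm{Id}=\widehat{P_k\iota}\colon\mathcal S_*\to\mathcal S_*$. The extension of $\iota$ is the identity, which gives natural maps $\mathrm{Id}\to P_k\mathrm{Id}$. We have $P_0\mathrm{Id}=*$ by Lemma~\ref{lem:Lr}(e). Extension preserves fiber sequences, and the formula in (b) preserves filtered colimits in $Y\in\mathcal S_*$, because $\Sigma^\infty$, smash powers, homotopy orbits and $\Omega^\infty$ do. So there are spectra $e_k$ with $\Sigma_k$-action and fiber sequences of functors $\mathcal S_*\to\mathcal S_*$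
\begin{equation}\label{eq:tower}
P_k\mathrm{Id}\to P_{k-1}\mathrm{Id}\to R_k,\qquad R_k(Y)\simeq\Omega^\infty\bigl(e_k\wedge(\Sigma^\infty Y)^{\wedge k}\bigr)_{h\Sigma_k}\qquad(k\ge1).
\end{equation}
For a pointed functor $F$ put $Q_kF=(e_k\wedge(\Sigma^\infty F)^{\wedge k})_{h\Sigma_k}$, so that $R_k\circ F=\Omega^\infty Q_kF$. Lemma~\ref{lem:composition}, applied to the $N$-equivalence $\iota\to P_N\iota$, gives fact (I).

\begin{corollary}\label{cor:truncation}
For every reduced $F\colon\mathcal D\to\mathcal S_*$ and $N\geq0$, the natural map $F\to(P_N\mathrm{Id})\circ F$ is an $N$-equivalence.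
\end{corollary}

Without the hypothesis on $F$ this fails: in Example~\ref{ex:point} with $N=0$ it would say that every pointed space is contractible.

Let $\mathcal X$ be a cube of pointed reduced functors and $N\geq0$. We record what the above gives. By Corollary~\ref{cor:truncation}, $P_N(\mathcal X)\simeq P_N((P_N\mathrm{Id})\circ\mathcal X)$ as pointed cubes. By \eqref{eq:tower}, left exactness of $P_N$ and Lemma~\ref{lem:spectra}, there are fiber sequences of cubes
\begin{equation}\label{eq:cubetower}
P_N\bigl((P_k\mathrm{Id})\circ\mathcal X\bigr)\to P_N\bigl((P_{k-1}\mathrm{Id})\circ\mathcal X\bigr)\to\Omega^\infty P_N(Q_k\mathcal X).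
\end{equation}
By Lemma~\ref{lem:cubes}(c), applied to the exact functors $P_N$ and $e_k\wedge-$ and to the colimit over $B\Sigma_k$,
\begin{equation}\label{eq:tfQ}
\mathrm{tf}\bigl(P_N(Q_k\mathcal X)\bigr)=P_N\,\mathrm{tf}(Q_k\mathcal X),\qquad\mathrm{tf}(Q_k\mathcal X)=\bigl(e_k\wedge\mathrm{tf}((\Sigma^\infty\mathcal X)^{\wedge k})\bigr)_{h\Sigma_k}.
\end{equation}

\begin{proposition}\label{prop:pointed}
Let $\mathcal X$ be an $m$-cube, $m\ge1$, of pointed reduced functors $\mathcal D\to\mathcal S_*$. Let $n$ assign to each nonempty $T\subseteq[m]$ a value in $\{0,1,\dots,\infty\}$ such that $\mathrm{tf}^V_T(\Sigma^\infty\mathcal X)\in\mathcal J_{n(T)}$ for all disjoint $T\ne\emptyset$ and $V$, and define $\nu(n)$ as in Theorem~\ref{thm:general}. Then $P_N(\mathcal X)$ is cartesian for every finite $N$ with $0\le N\le\nu(n)$.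
\end{proposition}

\begin{proof}
Let $k\ge1$ and $H=\Sigma^\infty\mathcal X$. Consider a term $\bigwedge_j\mathrm{tf}^{V_j}_{T_j}(H)$ of Lemma~\ref{lem:leibniz} for $H^{\wedge k}$. The factors with $T_j=\emptyset$ lie in $\mathcal J_{-1}$, so by Lemma~\ref{lem:smash} the term lies in $\mathcal J_q$ with $q=-1+\sum_{T_j\ne\emptyset}(n(T_j)+1)$. The nonempty $T_j$ form a partition of $[m]$, so $q\ge\nu(n)\ge N$. As $\mathcal J_N$ is closed under extensions, $\mathrm{tf}(H^{\wedge k})\in\mathcal J_N$. As $\mathcal J_N$ is an ideal closed under colimits, \eqref{eq:tfQ} gives $\mathrm{tf}(P_N(Q_k\mathcal X))=0$. So $P_N(Q_k\mathcal X)$ is cartesian, and so is $\Omega^\infty P_N(Q_k\mathcal X)$, since $\Omega^\infty$ preserves limits.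

We show by induction on $k$ that $P_N((P_k\mathrm{Id})\circ\mathcal X)$ is cartesian. For $k=0$ it is the constant cube $*$. For $k\ge1$, \eqref{eq:cubetower} presents it as the pullback of $*\to\Omega^\infty P_N(Q_k\mathcal X)\leftarrow P_N((P_{k-1}\mathrm{Id})\circ\mathcal X)$, a diagram of cartesian cubes. The case $k=N$ is the claim.
\end{proof}

\section{Reduction to fibers}\label{sec:reduction}

Let $\mathcal X$ be an $m$-cube in $\mathcal E$, $m\ge1$, all of whose maps are $0$-equivalences. Put $A=\mathcal X(\emptyset)$ and $Z=\mathcal X([m])$, and regard $\mathcal X$ as a cube in $\mathcal E_{/Z}$. Fibers over points of $Z$ are reduced, because the maps to $Z$ are equivalences at $*$. Two difficulties arise. First, a point of $Z(K)$ determines a point of $Z(L)$ only once a map $K\to L$ is given, so the fibers are functors on the coslice $\mathcal D_{K/}$. Second, the fibers are pointed only if the point of $Z(K)$ lifts to $A(K)$. For example, let $\mathcal D$ be the category of finite unpointed spaces, $A$ the inclusion into $\mathcal S$ and $Z=1$. Then $A\to Z$ is a $0$-equivalence, and its fiber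 over the point of $Z(\emptyset)$ is $A$, which has no base point since $A(\emptyset)=\emptyset$. Lemma~\ref{lem:mono} will allow us to ignore the points that do not lift.

Fix $K\in\mathcal D$ and let $u\colon\mathcal D_{K/}\to\mathcal D$ be the forgetful functor. The category $\mathcal D_{K/}$ is small, with finite colimits and terminal object $K\to*$, and $u$ preserves pushouts. Since $\mathrm{id}_K$ is initial in $\mathcal D_{K/}$, a point of $F(K)$ is the same as a map $1\to u^*F$, and also, by Yoneda, as a map $h^K\to F$. For $x\in A(K)$ with image $\bar x\in Z(K)$, define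
\[
\Psi_x\colon\mathcal E_{/Z}\to\mathrm{Fun}(\mathcal D_{K/},\mathcal S),\qquad\Psi_xF=u^*F\times_{u^*Z}1,
\]
so that $(\Psi_xF)(\varphi\colon K\to L)$ is the fiber of $F(L)\to Z(L)$ over $\varphi_*\bar x$. Put $\mathcal X^x=\Psi_x\mathcal X$.

\begin{lemma}\label{lem:fibers}
\begin{enumerate}
\item[(a)] $\mathcal X^x$ is an $m$-cube of pointed reduced functors on $\mathcal D_{K/}$.
\item[(b)] $\Psi_x$ preserves colimits and $r$-equivalences, for every $r\geq0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The map $x\colon1\to u^*A$ lifts $\bar x$, so it defines a map $1\to\mathcal X^x(\emptyset)$. As $\emptyset$ is the initial subset, this makes $\mathcal X^x$ a cube under $1$. The value of $\mathcal X^x(S)$ at the terminal object is a fiber of $\mathcal X(S)(*)\to Z(*)$, which is an equivalence by Lemma~\ref{lem:Lr}(e).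

(b) Both $u^*$ and base change preserve colimits. For a map $f\colon F\to F'$ over $Z$, the map $\Psi_xf$ is the base change of $u^*f$ along $\Psi_xF'\to u^*F'$, so by Lemma~\ref{lem:Lr}(c) it suffices to show $u^*L_r\subseteq L_r$. The functor $M\mapsto(K\to K\sqcup M)$ is left adjoint to $u$. Hence $u^*h^M=h^{(K\to K\sqcup M)}$, the functor $K\sqcup-$ preserves strongly cocartesian cubes, and $u^*w_X=w_{K\sqcup X}$. Lemma~\ref{lem:Lr}(b) applies.
\end{proof}

To return from the fibers to $\mathcal X$ we use the equivalence between functors on a category of elements and functors over the corresponding object. Since $\int h^K=\mathcal D_{K/}$, it reads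
\begin{equation}\label{eq:slice}
\mathrm{Fun}(\mathcal D_{K/},\mathcal S)\simeq\mathcal E_{/h^K},\qquad F'\longmapsto\bigl(u_!F'\to u_!1=h^K\bigr),
\end{equation}
where $u_!$ is the left adjoint of $u^*$. The inverse sends $G\to h^K$ to the functor whose value at $\varphi\colon K\to L$ is the fiber of $G(L)\to\mathrm{Map}(K,L)$ over $\varphi$, that is, to $u^*G\times_{u^*h^K}1$. It sends $F\times_Zh^K$ to $u^*F\times_{u^*Z}1$. So $\Psi_x$ is the base change $\mathcal E_{/Z}\to\mathcal E_{/h^K}$ along $\bar x\colon h^K\to Z$, followed by the inverse of \eqref{eq:slice}.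

\begin{proposition}\label{prop:reduction}
Let $N\geq0$. If $P_N(\mathcal X^x)$ is cartesian for all $K\in\mathcal D$ and $x\in A(K)$, then $P_N(\mathcal X)$ is cartesian.
\end{proposition}

\begin{proof}
Let $E=\lim_{S\ne\emptyset}\mathcal X(S)$ and let $\gamma\colon A\to E$ be the gap map, a map over $Z$ through the projection $E\to\mathcal X([m])$. By Lemma~\ref{lem:Lr}(c) we have to show $\gamma\in L_N$. The poset of nonempty subsets is weakly contractible, so $E$ is also the limit of the $\mathcal X(S)$, $S\neq\emptyset$, in $\mathcal E_{/Z}$.

\emph{Step 1: base changes along points of $A$.} Let $x\in A(K)$. Base change $\mathcal E_{/Z}\to\mathcal E_{/h^K}$ along $\bar x$ and the equivalence \eqref{eq:slice} preserve limits, so $\Psi_x\gamma$ is the gap map $\gamma'$ of $\mathcal X^x$, and $\gamma\times_Zh^K=u_!\gamma'$. By hypothesis $\gamma'\in L_N$. As $u$ preserves strongly cocartesian cubes, $u^*G$ is $N$-excisive when $G$ is, and then $\mathrm{Map}(u_!\gamma',G)=\mathrm{Map}(\gamma',u^*G)$ is an equivalence. Hence $\gamma\times_Zh^K\in L_N$.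

\emph{Step 2: restriction to the image.} Let $I\subseteq Z$ be the image of $A\to Z$: the space $I(L)$ is the union of the components of $Z(L)$ that meet the image of $A(L)$. Since $A(*)\to Z(*)$ is an equivalence, $I(*)=Z(*)$. By Lemma~\ref{lem:mono}, $I\to Z$ lies in $L_N$, hence so does its base change $E_I=E\times_ZI\to E$. The map $\gamma$ factors as $A\to E_I\to E$ through a map $\gamma_I$ over $I$, so it suffices to show $\gamma_I\in L_N$.

\emph{Step 3: assembling.} By universality of colimits, the functor $(C\to I)\mapsto\gamma_I\times_IC$ from $\mathcal E_{/I}$ to the category of arrows of $\mathcal E$ preserves colimits. So the objects $C\to I$ with $\gamma_I\times_IC\in L_N$ form a class $\mathcal K$ closed under colimits, and we have to show $I\in\mathcal K$. Let $h^K\to I$ factor through a map $x\colon h^K\to A$. Since $I\times_ZI\simeq I$, we have $A\times_Ih^K\simeq A\times_Zh^K$, and $E_I\times_Ih^K\simeq E\times_Zh^K$ by definition of $E_I$. So $\gamma_I\times_Ih^K=\gamma\times_Zh^K$, and $h^K\to I$ is in $\mathcal K$ by Step~1. Now let $C_j=A\times_I\dots\times_IA$ with $j+1$ factors. The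 map $C_j\to I$ factors through a projection to $A$, and $C_j$ is a colimit of representables mapping to it, so $C_j\in\mathcal K$. The map $A\to I$ is pointwise surjective on components, so $I$ is the colimit of the simplicial object $C_\bullet$, its \v{C}ech nerve. Hence $I\in\mathcal K$.
\end{proof}

\section{Proofs of Theorems \ref{thm:main} and \ref{thm:general}}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
\emph{All maps of $\mathcal X$ are $0$-equivalences.} As $n(T)\ge0$, parts (d) and (e) of Lemma~\ref{lem:Lr} show that $\operatorname{colim}_{S\subsetneq T}\mathcal X(S)(*)\to\mathcal X(T)(*)$ is an equivalence for $T\ne\emptyset$. We show by induction on $|T|$ that $\mathcal X(\emptyset)(*)\to\mathcal X(T)(*)$ is an equivalence. If this holds for all $S\subsetneq T$, the diagram $S\mapsto\mathcal X(S)(*)$ on $\{S\subsetneq T\}$ inverts all maps. This poset has the initial object $\emptyset$, so the colimit is $\mathcal X(\emptyset)(*)$, and the claim follows for $T$. By two-out-of-three all maps of the cube $\mathcal X(-)(*)$ are equivalences.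

\emph{Reduction.} By Proposition~\ref{prop:reduction} it suffices to show that each $P_N(\mathcal X^x)$ is cartesian. By Lemma~\ref{lem:fibers}, $\mathcal X^x$ is a cube of pointed reduced functors on $\mathcal D_{K/}$ that satisfies the hypothesis of the theorem with the same $n$. So we may assume that $\mathcal X$ is pointed and reduced.

\emph{The stable hypothesis.} Let $H=\Sigma^\infty\mathcal X$. We show by induction on $|V|$ that $\mathrm{tf}^V_T(H)\in\mathcal J_{n(T)}$ for all nonempty $T$ disjoint from $V$. Let $V=\emptyset$. The colimit over the weakly contractible poset $\{S\subsetneq T\}$ is the same for pointed and for underlying functors, and $\Sigma^\infty$ preserves it. So $\operatorname{colim}_{S\subsetneq T}H(S)\to H(T)$ is $\Sigma^\infty$ of an $n(T)$-equivalence of pointed functors. By Lemma~\ref{lem:spectra} its fiber lies in $\mathcal J_{n(T)}$, and by Lemma~\ref{lem:cubes}(c) this fiber is a shift of $\mathrm{tf}^\emptyset_T(H)$. For the induction step, let $v\notin T\cup V$. By \eqref{eq:faces}, $\mathrm{tf}^{V\cup\{v\}}_T(H)$ is the cofiber of a map from $\mathrm{tf}^V_{T\cup\{v\}}(H)\in\mathcal J_{n(T\cup\{v\})}$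 to $\mathrm{tf}^V_T(H)\in\mathcal J_{n(T)}$. Since $n(T\cup\{v\})\ge n(T)$, both lie in $\mathcal J_{n(T)}$, and so does the cofiber. This is the only use of monotonicity. Proposition~\ref{prop:pointed} concludes the proof.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Put $n(\{i\})=n_i$, and $n(T)=\infty$ for $|T|\ge2$. This function is monotone. For $T=\{i\}$ the map in Theorem~\ref{thm:general} is $\mathcal X(\emptyset)\to\mathcal X(\{i\})$, and for $|T|\ge2$ it is an equivalence by Lemma~\ref{lem:cubes}(a). Only the partition into singletons gives a finite sum, so $\nu(n)=-1+\sum_i(n_i+1)=m-1+\sum_in_i=N$.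
\end{proof}

\begin{remark}\label{rem:minusone}
Let ``$(-1)$-equivalence'' mean no condition. Then Theorem~\ref{thm:main} holds for $n_i\ge-1$ as soon as some $n_i\ge0$. Let $T=\{i:n_i\ge0\}$. Each face $S\mapsto\mathcal X(V\cup S)$, $S\subseteq T$, with $V\cap T=\emptyset$, is strongly cocartesian, and its maps $\mathcal X(V)\to\mathcal X(V\cup\{i\})$ are $n_i$-equivalences by Lemma~\ref{lem:cubes}(a). By Theorem~\ref{thm:main} these faces become cartesian after $P_N$ for $N=-1+\sum_{i\in T}(n_i+1)=-1+\sum_{i=1}^m(n_i+1)$. Applying Lemma~\ref{lem:cubes}(b) once for each direction outside $T$ shows that $P_N(\mathcal X)$ is cartesian.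
\end{remark}

\begin{remark}
The terminal object of $\mathcal D$ is used to identify $P_0$ with evaluation at $*$ and to make the categories $\Lambda_i$ in Lemma~\ref{lem:join} weakly contractible. Finite colimits supply the cubes $X_\ell$, $X\sqcup X'$ and $K\sqcup X$ in Lemmas~\ref{lem:join}, \ref{lem:smash} and~\ref{lem:fibers}. The condition $n(T)\ge0$ makes the fibers $\mathcal X^x$ reduced and lets Lemma~\ref{lem:mono} apply to the image of $A$.
\end{remark}

\section{The bound is optimal}\label{sec:sharp}

In the polynomial model the leading term is $\varepsilon_1\cdots\varepsilon_m$ times the $m$-th coefficient of $\Phi$. To see it, we take a cube of wedges as in Section~\ref{sec:wedge}, with $\varepsilon_i$ the monomial $x^{n_i+1}$, and compute the total fiber one order beyond $N$. Let $\mathcal D=\mathcal S_*^{\mathrm{fin}}$, and write functors as expressions in the variable $K\in\mathcal D$.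

\begin{lemma}\label{lem:monomials}
Let $q\ge1$.
\begin{enumerate}
\item[(a)] The map $K^{\wedge q}\to*$ is a $(q-1)$-equivalence, and $\Sigma^\infty K^{\wedge q}\in\mathcal J_{q-1}$.
\item[(b)] For every spectrum $e$, the functor $e\wedge\Sigma^\infty K^{\wedge q}$ is $q$-excisive.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $B=K^q$ and $Y_i=K^{i-1}\times*\times K^{q-i}$ for $1\le i\le q$. These functors are reduced, so the maps $Y_i\to B$ are $0$-equivalences, and their join $j$ is a $(q-1)$-equivalence by Lemma~\ref{lem:join}. Here $Y_U=\prod_{i\notin U}K$, the source of $j$ is the fat wedge, consisting of the tuples with some coordinate at the base point, and the cofiber of $j$ is $K^{\wedge q}$. So $*\to K^{\wedge q}$ is a cobase change of $j$ and lies in $L_{q-1}$; by two-out-of-three so does $K^{\wedge q}\to*$. The second claim follows from Lemma~\ref{lem:spectra}.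

(b) The functor is the diagonal of a functor of $q$ variables that is $1$-excisive in each, so this is a case of \cite[Prop.~3.4]{CalcII}. It also follows from the Leibniz rule. Let $X$ be a strongly cocartesian $(q+1)$-cube in $\mathcal S_*^{\mathrm{fin}}$ and $Y=\Sigma^\infty X$. The $2$-faces of $Y$ are pushouts of spectra, hence pullbacks, so $\mathrm{tf}^V_T(Y)=0$ for $|T|\ge2$ by Lemma~\ref{lem:cubes}(b). For $\lambda\colon[q+1]\to[q]$ some $T_j$ has at least two elements. By Lemma~\ref{lem:leibniz}, $\mathrm{tf}(Y^{\wedge q})=0$, and $e\wedge-$ is exact.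
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $M=\sum_i(n_i+1)=N+1$, so $M\ge m$, and let
\[
\mathcal X(S)=\bigvee_{i\notin S}K^{\wedge(n_i+1)},
\]
with the maps that collapse wedge summands. This is a cube of pointed reduced functors. A $2$-face is the wedge of a constant square with a square of the form $\mathcal W$ of Section~\ref{sec:wedge}, so it is a pushout. The map $\mathcal X(\emptyset)\to\mathcal X(\{i\})$ is a cobase change of $K^{\wedge(n_i+1)}\to*$, hence an $n_i$-equivalence by Lemma~\ref{lem:monomials}(a).

\emph{The layers.} Put $C_i=\Sigma^\infty K^{\wedge(n_i+1)}$, and $C_p=\bigwedge_{j=1}^kC_{p(j)}$ for a word $p\colon[k]\to[m]$. Since $\Sigma^\infty\mathcal X(S)=\bigoplus_{i\notin S}C_i$, the cube $(\Sigma^\infty\mathcal X)^{\wedge k}$ is the direct sum over all $p$ of the cubes with value $C_p$ at $S$ if $S\cap\operatorname{im}p=\emptyset$, and $0$ otherwise; the group $\Sigma_k$ permutes the summands through its action on words. If $p$ is surjective, only the vertex $S=\emptyset$ is nonzero, and the total fiber is $C_p$. If $i\notin\operatorname{im}p$, the cube is constant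 in direction $i$, and the total fiber is zero by Lemma~\ref{lem:cubes}(b). By \eqref{eq:tfQ},
\[
\mathrm{tf}(Q_k\mathcal X)=\Bigl(e_k\wedge\bigoplus_{p\colon[k]\to[m]\text{ surjective}}C_p\Bigr)_{h\Sigma_k}.
\]
There are three cases.
\begin{itemize}
\item For $k<m$ the sum is empty.
\item For $k=m$ the sum runs over bijections, which $\Sigma_m$ permutes freely and transitively. The homotopy orbits are then a single summand: $\mathrm{tf}(Q_m\mathcal X)=e_m\wedge C_1\wedge\dots\wedge C_m=e_m\wedge\Sigma^\infty K^{\wedge M}$. This functor is $M$-excisive by Lemma~\ref{lem:monomials}(b), so $P_M$ leaves it unchanged.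
\item For $k>m$ and $p$ surjective, $C_p=\Sigma^\infty K^{\wedge q}$ with $q=\sum_j(n_{p(j)}+1)\ge M+1$. So $C_p\in\mathcal J_M$ by Lemma~\ref{lem:monomials}(a), and $P_M\mathrm{tf}(Q_k\mathcal X)=0$.
\end{itemize}

\emph{The total fiber.} Let $\Phi_k$ be the total fiber of $P_M((P_k\mathrm{Id})\circ\mathcal X)$. Total fibers commute with limits and with $\Omega^\infty$, so \eqref{eq:cubetower} and \eqref{eq:tfQ}, with $M$ in place of $N$, give
\[
\Phi_0=*,\qquad\Phi_k=\mathrm{fib}\bigl(\Phi_{k-1}\to\Omega^\infty P_M\mathrm{tf}(Q_k\mathcal X)\bigr).
\]
Hence $\Phi_k=*$ for $k<m$, then $\Phi_m=\Omega\Omega^\infty(e_m\wedge\Sigma^\infty K^{\wedge M})$, and $\Phi_k=\Phi_m$ for $k\ge m$. By Corollary~\ref{cor:truncation}, and since $M\ge m$,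
\[
\mathrm{tf}\bigl(P_M(\mathcal X)\bigr)=\Phi_M=\Omega^\infty\bigl(\partial_m\mathrm{Id}\wedge\Sigma^\infty K^{\wedge M}\bigr),\qquad\partial_m\mathrm{Id}=\Sigma^{-1}e_m .
\]
The spectrum $\partial_m\mathrm{Id}$ is the coefficient spectrum of the $m$-th layer $\mathrm{fib}(P_m\mathrm{Id}\to P_{m-1}\mathrm{Id})=\Omega R_m$ of the identity, and nonequivariantly $\partial_m\mathrm{Id}\simeq\bigvee_{(m-1)!}S^{1-m}$ by \cite{Johnson,AM}. At $K=S^1$ the total fiber is $\Omega^\infty$ of a wedge of $(m-1)!$ spheres of dimension $M-m+1\ge1$, so $\pi_{M-m+1}\cong\mathbb Z^{(m-1)!}\neq0$. A cartesian cube has contractible total fiber, so $P_M(\mathcal X)=P_{N+1}(\mathcal X)$ is not cartesian.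
\end{proof}

\begin{remark}
For $m\le2$ the spectrum $\partial_m\mathrm{Id}$ is not needed. For $m=1$ the gap map is $K^{\wedge M}\to*$. For $m=2$ it is $A\vee B\to A\times B$ with $A=K^{\wedge(n_1+1)}$ and $B=K^{\wedge(n_2+1)}$, which has the cobase change $*\to K^{\wedge M}$. If the gap map were an $M$-equivalence, Lemma~\ref{lem:spectra} would give $P_M\Sigma^\infty K^{\wedge M}=0$. But $\Sigma^\infty K^{\wedge M}$ is $M$-excisive and is nonzero at $K=S^0$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{ABFJ} Anel, Biedermann, Finster, and Joyal (the case of squares).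

\bibitem{AM} Arone and Mahowald (the derivatives of the identity).

\bibitem{CalcII} Goodwillie, \emph{Calculus II}.

\bibitem{CalcIII} Goodwillie, \emph{Calculus III}.

\bibitem{HTT} \emph{Higher Topos Theory} (HTT).

\bibitem{Johnson} Johnson (the derivatives of the identity).

\bibitem{HA} Lurie, \emph{Higher Algebra}.

\bibitem{RS} ``Research Statement'', \texttt{https://www.math.univ-paris13.fr/\textasciitilde{}biedermann/2017research-statement.pdf}

\end{thebibliography}
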